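# Cutting a sphere measure by three planes through a common line

## Two measures that can be cut by hand

Take three distinct planes through the origin of $\mathbb R^3$ that share a line $\mathbb Ru$, $|u|=1$. They cut the unit sphere $S^2$ into six sectors arranged around the line, like the segments of an orange. Let us see which six numbers can appear as the measures of the sectors.

**Normalized area.** A sector with dihedral angle $\theta$ has measure $\theta/2\pi$. If the first three dihedral angles are $\alpha,\beta,\gamma$, then $\alpha+\beta+\gamma=\pi$ and the next three are again $\alpha,\beta,\gamma$, because opposite sectors are antipodal. So the six measures are proportional to $(\alpha,\beta,\gamma,\alpha,\beta,\gamma)$. To get the ratio $(1,2,3,1,2,3)$ we take angles $30^\circ,60^\circ,90^\circ,30^\circ,60^\circ,90^\circ$ about any line we like. A ratio such as $(1,1,1,1,1,2)$, in which some entry differs from the one three places later, cannot be obtained.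

**A tilted measure.** Fix a unit vector $e$ and $0<t<1$. Let $\omega$ be the area measure on $S^2$ (total mass $4\pi$), and let $\mu$ have density
$$\frac1{4\pi}\,(1+t\,e\cdot x)$$
with respect to $\omega$. Can we still get $(1,2,3,1,2,3)$? In this ratio any three consecutive entries add up to $6$, half the total. Three consecutive sectors form an open hemisphere bounded by one of the planes, up to arcs of measure zero. So each plane must halve $\mu$. Which planes do that? For a unit vector $n$ let $H(n)=\{x\in S^2:x\cdot n>0\}$. By rotational symmetry $\int_{H(n)}x\,d\omega$ is a multiple of $n$. The image of $\omega$ under $x\mapsto x\cdot n$ is $2\pi\,d\tau$ on $[-1,1]$, so the multiple is $\int_{H(n)}x\cdot n\,d\omega=2\pi\int_0^1\tau\,d\tau=\pi$. Thus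
$$\int_{H(n)}x\,d\omega=\pi n, \qquad \mu(H(n))=\frac12+\frac t4\,e\cdot n. \tag{1}$$
The plane $n^\perp$ halves $\mu$ exactly when $n\perp e$. Three distinct halving planes through a common line have normals in $e^\perp$, and two of these normals already span $e^\perp$, so the common line must be $\mathbb Re$. The density is invariant under rotation about $e$, so a sector with axis $\mathbb Re$ and angle $\theta$ has measure $\theta/2\pi$. Hence the angles $30^\circ,60^\circ,90^\circ,30^\circ,60^\circ,90^\circ$ work again, but only about this one line.

So for area every axis is good, and after a small perturbation of the density exactly one axis survives. What happens for an arbitrary measure, with no symmetry to point at the right axis? That is the question of this lecture.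

## The conjecture and the three theorems

**Definition (fan position, sectors, ratio).** Planes $H_1,H_2,H_3\subset\mathbb R^3$ through the origin are in the *fan position* if $H_1\cap H_2=H_1\cap H_3=H_2\cap H_3$. Three distinct planes in the fan position share exactly a line and cut $S^2$ into six angular sectors $\sigma_1,\dots,\sigma_6$, numbered consecutively around that line. The ratio of $\mu$ in the sectors is $(r_1,\dots,r_6)$ if, for such a consecutive labeling (determined up to cyclic permutation), $\mu(\sigma_i)=r_i/(r_1+\cdots+r_6)$ for all $i$.

We call three distinct planes in the fan position a *fan*. For example, the planes $x_2=0$, $x_1=x_2$ and $x_1=0$ form a fan about the $x_3$-axis; for normalized area its ratio is $(1,1,2,1,1,2)$. The three coordinate planes are not in the fan position.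

**Definition (proper).** A Borel measure $\mu$ on $S^2$ is *proper* if $\mu([a,b])=0$ for every circular arc $[a,b]\subset S^2$ and $\mu(U)>0$ for every nonempty open $U\subset S^2$.

Normalized area and the tilted measure are proper. A great circle is a union of finitely many arcs, so a proper measure vanishes on great circles. We write $\mathcal M$ for the set of all Borel probability measures on $S^2$ that vanish on every great circle. This class is larger: uniform measure on the circle $\{x\cdot e=\frac12\}$ is in $\mathcal M$, because a great circle meets that circle in at most two points, yet it is not proper.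

The paper "Weighted Partitions Of Sphere Measures By Hyperplanes" (https://typeset.io/pdf/weighted-partitions-of-sphere-measures-by-hyperplanes-2wnwdonrrg.pdf) states that every proper Borel probability measure admits a fan with ratio $(1,1,2,1,1,2)$, and also one with ratio $(1,1,3,1,1,3)$. It poses the following.

**Conjecture.** Let $\mu$ be a proper Borel probability measure on $S^2$, and let $a,b,c$ be arbitrary positive integers. Then there are three distinct planes in the fan position (depending on $\mu,a,b,c$) such that the ratio of $\mu$ in the angular sectors cut by the planes is $(a,b,c,a,b,c)$.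

The conjecture is true, and we shall prove this.

**Theorem 1.** Let $\mu$ be a Borel probability measure on $S^2$ with $\mu(C)=0$ for every great circle $C$ (in particular, any proper $\mu$). Let $a,b,c>0$ be real. Then there are three distinct planes in the fan position such that the ratio of $\mu$ in the six consecutive sectors is $(a,b,c,a,b,c)$.

**Theorem 2.** Let $r=(r_1,\dots,r_6)$, $r_i\ge0$, not all zero. Every proper Borel probability measure admits three distinct planes in the fan position with ratio $r$ if and only if $r_i=r_{i+3}>0$ for $i=1,2,3$.

**Theorem 3.** Let $\mu$ be as in Theorem 1 and positive on nonempty open sets. Suppose the set of unit normals of planes halving $\mu$ contains a Jordan curve $J=-J$; such measures are weakly dense among Borel probability measures. If $a,b,c$ are pairwise distinct, then at least two different fans give the ratio $(a,b,c,a,b,c)$.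

**Proof of Theorem 2, given Theorem 1.** "If" is Theorem 1. For "only if", take $\mu$ to be normalized area, which is proper. For any fan, $\sigma_{i+3}=-\sigma_i$, so $\mu(\sigma_{i+3})=\mu(\sigma_i)$, and $\mu(\sigma_i)>0$ because each sector has nonempty interior. So a ratio attained for this $\mu$ satisfies $r_i=r_{i+3}>0$. $\blacksquare$

Throughout, $a,b,c>0$ are fixed and
$$a'=\frac a{2(a+b+c)},\quad b'=\frac b{2(a+b+c)},\quad c'=\frac c{2(a+b+c)},\qquad a'+b'+c'=\frac12 .$$
These are the measures that the sectors must have. We also write
$$C(n)=\{x\in S^2:x\cdot n=0\},\qquad F_\mu(n)=\mu(H(n))-\tfrac12 .$$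
The plane $n^\perp$ *halves* $\mu$ if $F_\mu(n)=0$. For $\mu\in\mathcal M$ we have $F_\mu(-n)=-F_\mu(n)$, since $S^2$ is the union of $H(n)$, $H(-n)$ and the null set $C(n)$. For the tilted measure, (1) says $F_\mu(n)=\frac t4 e\cdot n$.

## Angles about an axis, and halving as a reformulation

We need bookkeeping that turns statements about sectors into statements about hemispheres. Let $u,n$ be orthonormal and put $v=n\times u$. Then $u\times v=u\times(n\times u)=n$ and $u\times n=-v$. Every $x\ne\pm u$ on $S^2$ can be written
$$x=(x\cdot u)\,u+\rho\,(\cos\theta\,v+\sin\theta\,n),\qquad \rho>0,$$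
and $\theta$ is the angle of $x$ about $u$, counterclockwise from $v$. Let $n^\psi=\cos\psi\,n+\sin\psi\,(u\times n)$ be the rotation of $n$ about $u$ by $\psi$. Then $x\cdot n=\rho\sin\theta$ and $x\cdot n^\psi=\rho(\cos\psi\sin\theta-\sin\psi\cos\theta)=\rho\sin(\theta-\psi)$, so
$$H(n)=\{\theta\in(0,\pi)\},\qquad H(n^\psi)=\{\theta\in(\psi,\psi+\pi)\}. \tag{2}$$
Rotation about $u$ commutes with $\cdot\times u$, so the half-plane that starts $H(n^\psi)$ is spanned by $\pm u$ and $n^\psi\times u$, which lies at angle $\psi$.

**Lemma 1 (the six sectors).** Let $n_1\perp u$ be unit vectors, and let $n_2,n_3$ be the rotations of $n_1$ about $u$ by $\omega$ and $\omega+\psi$, where $0<\omega<\omega+\psi<\pi$. Then $n_1^\perp,n_2^\perp,n_3^\perp$ form a fan with common line $\mathbb Ru$. Its open sectors, counterclockwise about $u$ from $v_1=n_1\times u$, are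
$$S_1=\{x\cdot n_1>0>x\cdot n_2\},\quad S_2=\{x\cdot n_2>0>x\cdot n_3\},\quad S_3=\{x\cdot n_3>0,\ x\cdot n_1>0\},$$
followed by $S_4=-S_1$, $S_5=-S_2$, $S_6=-S_3$. Every fan arises in this way.

*Proof.* No two of the $n_i$ are parallel, so the planes are distinct, and all contain $u$. In angles about $u$ from $v_1$, (2) gives $H(n_1)=(0,\pi)$, $H(n_2)=(\omega,\omega+\pi)$, $H(n_3)=(\omega+\psi,\omega+\psi+\pi)$. Hence $S_1,S_2,S_3$ are the angle intervals $(0,\omega)$, $(\omega,\omega+\psi)$, $(\omega+\psi,\pi)$, and the antipodal map adds $\pi$ to angles. Conversely, given a fan, choose a unit vector $u$ on its line and one of the six half-planes as the starting one; the angles of the next two half-planes are $\omega$ and $\omega+\psi$, both in $(0,\pi)$. $\square$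

**Lemma 2 (halving).** Let $\mu\in\mathcal M$, and let $s_1,\dots,s_6$ be the measures of the consecutive sectors of a fan. Then $(s_1,\dots,s_6)=(a',b',c',a',b',c')$ if and only if all three planes halve $\mu$ and $s_1=a'$, $s_2=b'$.

*Proof.* The boundaries of the sectors are null. By the angle intervals above, $H(n_1),H(n_2),H(n_3),H(-n_1)$ have measures $s_1+s_2+s_3$, $s_2+s_3+s_4$, $s_3+s_4+s_5$, $s_4+s_5+s_6$. If $s=(a',b',c',a',b',c')$, all these sums are $\frac12$. Conversely, if all are $\frac12$ and $s_1=a'$, $s_2=b'$, then successively $s_3=\frac12-a'-b'=c'$, $s_4=\frac12-b'-c'=a'$, $s_5=\frac12-c'-a'=b'$, $s_6=\frac12-a'-b'=c'$. $\square$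

A fan has five parameters: two for the line and three for the angles. The requirement consists of five equations: three planes halve, and two sectors have the right size.

## Continuity of sector measures under weak convergence

Recall that $\mu_k\to\mu$ weakly means $\int\varphi\,d\mu_k\to\int\varphi\,d\mu$ for every continuous $\varphi$ on $S^2$. We use two parts of the portmanteau theorem for probability measures: $\limsup\mu_k(K)\le\mu(K)$ for closed $K$, and $\mu_k(E)\to\mu(E)$ for Borel $E$ with $\mu(\partial E)=0$.

**Lemma 3.** Let $\mu_k$ be Borel probability measures with $\mu_k\to\mu$ weakly, $\mu\in\mathcal M$, and let $n_i^k\to n_i$ in $S^2$, $\varepsilon_i=\pm1$ ($i\le N$). Put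
$$E_k=\{x:\varepsilon_i\,x\cdot n_i^k>0\ \forall i\},\qquad E=\{x:\varepsilon_i\,x\cdot n_i>0\ \forall i\}.$$
Then $\mu_k(E_k)\to\mu(E)$. In particular (take $\mu_k=\mu$), $\mu(E)$ depends continuously on the $n_i$.

*Proof.* For $\eta>0$ let $N_\eta=\{x:\min_i|x\cdot n_i|\le\eta\}$, a closed set. For large $k$ we have $|n_i^k-n_i|<\eta$ for all $i$. If $x$ lies in exactly one of $E_k,E$, then for some $i$ the numbers $x\cdot n_i^k$ and $x\cdot n_i$ do not have the same strict sign, so $|x\cdot n_i|\le|x\cdot(n_i-n_i^k)|<\eta$. Thus $E_k\triangle E\subset N_\eta$ and
$$|\mu_k(E_k)-\mu(E)|\le\mu_k(N_\eta)+|\mu_k(E)-\mu(E)|.$$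
A boundary point of $E$ has $x\cdot n_i=0$ for some $i$, so $\partial E\subset\bigcup C(n_i)$ is $\mu$-null and the second term tends to $0$. For the first, $\limsup_k\mu_k(N_\eta)\le\mu(N_\eta)$, and $\mu(N_\eta)\to\mu(\bigcup C(n_i))=0$ as $\eta\to0$. $\square$

The hypothesis $\mu\in\mathcal M$ matters. For uniform measure on the equator $C(e)$ we have $\mu(H(n))=\frac12$ for every $n\ne\pm e$, but $\mu(H(e))=0$.

## Pairs of halving planes on a symmetric curve

A first attempt is to fix the axis $u$ and look for planes through it. Restricted to the circle of unit vectors perpendicular to $u$, the function $F_\mu$ is continuous and odd, so it has a zero, and some plane through $\mathbb Ru$ halves $\mu$. But we need three such planes, and the tilted measure shows that this is usually too much to ask: for $u\ne\pm e$ the halving normals perpendicular to $u$ are perpendicular to both $u$ and $e$, so there is exactly one halving plane through $\mathbb Ru$. The axis cannot be chosen in advance.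

So we start from the halving planes and let two of them determine the axis. In the tilted example the halving normals form the great circle $e^\perp$. We isolate the property of this circle that will be needed.

**Definition (nice).** A measure $\mu\in\mathcal M$ is *nice* if $\mu(U)>0$ for every nonempty open $U$ and $\{F_\mu=0\}$ contains a Jordan curve $J$ with $J=-J$.

The tilted measure is nice with $J=e^\perp\cap S^2$. Normalized area is nice too, with $F_\mu\equiv0$, and any Jordan curve $J=-J$ may serve. Theorem 3 is about exactly the nice measures. Until further notice $\mu$ is nice, $F=F_\mu$ and $J$ is as in the definition.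

**Step 1: parametrize the curve compatibly with the antipodal map.** Pick $p\in J$. The antipodal map is a fixed-point-free involution of the circle $J$ that exchanges $p$ and $-p$, so it permutes the two arcs of $J$ between them. It cannot map one closed arc to itself: it would exchange the ends of that arc, and a homeomorphism of an interval exchanging the ends has a fixed point. So it interchanges the arcs. Parametrize one arc from $p$ to $-p$ by $[0,\pi]$ and extend by $\gamma(s+\pi)=-\gamma(s)$. This gives a continuous $\gamma:\mathbb R\to J$, of period $2\pi$ and injective on $[0,2\pi)$. In particular $\gamma(s)=\pm\gamma(s')$ only if $s-s'\in\pi\mathbb Z$. For $s\in\mathbb R$ and $\delta\in(0,\pi)$ we may therefore put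
$$n_1=\gamma(s),\qquad n_2=\gamma(s+\delta),\qquad u=\frac{n_1\times n_2}{|n_1\times n_2|},$$
and these depend continuously on $(s,\delta)$. Replacing $s$ by $s+\pi$ replaces $(n_1,n_2,u)$ by $(-n_1,-n_2,u)$.

**Step 2: the size of the first sector is $\pi$-periodic in $s$.** For $(s,\delta)\in\mathbb R\times[0,\pi]$ let
$$m(s,\delta)=\mu\big(H(n_1)\setminus H(n_2)\big),$$
with $n_1=\gamma(s)$, $n_2=\gamma(s+\delta)$. Up to a null set this is the measure of $\{x\cdot n_1>0>x\cdot n_2\}$, so $m$ is continuous by Lemma 3. Clearly $m(s,0)=0$, and $m(s,\pi)=\mu(H(n_1)\setminus H(-n_1))=\mu(H(n_1))=\frac12$. Up to null sets $H(-n_1)\setminus H(-n_2)=H(n_2)\setminus H(n_1)$. Since $\mu(H(n_1))=\mu(H(n_2))=\frac12$, both $H(n_2)\setminus H(n_1)$ and $H(n_1)\setminus H(n_2)$ have measure $\frac12-\mu(H(n_1)\cap H(n_2))$. Therefore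
$$m(s+\pi,\delta)=m(s,\delta).$$

**Step 3: choose the third plane so that the second sector has the right size.** For $(s,\delta)\in\mathbb R\times(0,\pi)$ and $\psi\in[0,\pi]$, with rotation about $u$, put
$$g(\psi)=\mu\big(H(n_2)\setminus H(n_2^\psi)\big),\qquad g^-(\psi)=\mu\big(H(-n_2)\setminus H(-n_2^\psi)\big).$$
By (2), with angles about $u$ measured from $v_2=n_2\times u$ and up to null sets, these are the measures of the sectors with angles in $(0,\psi)$ and $(\pi,\pi+\psi)$. Both functions are continuous by Lemma 3. Both are strictly increasing, since for $\psi<\psi'$ the increment is the measure of a nonempty open sector. They run from $0$ at $\psi=0$ to $\mu(H(\pm n_2))=\frac12$ at $\psi=\pi$. As $0<b'<\frac12$, the equation $g(\psi)=b'$ has a unique solution $\psi(s,\delta)\in(0,\pi)$.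

It is continuous in $(s,\delta)$. Indeed, by Lemma 3 the quantity $\mu(H(n)\setminus H(n^\psi))$ is jointly continuous in $(u,n,\psi)$. So if $(s_k,\delta_k)\to(s,\delta)$, every subsequential limit $\psi^*\in[0,\pi]$ of $\psi(s_k,\delta_k)$ satisfies $g(\psi^*)=b'$ at $(s,\delta)$, that is, $\psi^*=\psi(s,\delta)$.

**Step 4: express "the third plane halves $\mu$" by a function that changes sign under $s\mapsto s+\pi$.** Since $H(n_2^\psi)$ is the sector of angles $(\psi,\psi+\pi)$ and $\mu(H(n_2))=\frac12$,
$$F(n_2^\psi)=\Big(\tfrac12-g(\psi)+g^-(\psi)\Big)-\tfrac12=g^-(\psi)-g(\psi). \tag{3}$$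
The natural candidate is $F(n_2^{\psi})$ at $\psi=\psi(s,\delta)$, which equals $g^-(\psi(s,\delta))-b'$. What does it do under $s\mapsto s+\pi$? Then $n_2$ becomes $-n_2$ and $u$ stays, so $g$ and $g^-$ exchange roles, and
$$\psi(s+\pi,\delta)\ \text{ is the unique solution of }\ g^-(\psi)=b',\quad g^-\text{ taken at }(s,\delta). \tag{4}$$
The candidate becomes $g(\psi(s+\pi,\delta))-b'$. By monotonicity, the old value has the sign of $\psi(s,\delta)-\psi(s+\pi,\delta)$ and the new one has the opposite sign; the values themselves need not be opposite. So we use the difference of angles instead: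
$$\Psi(s,\delta)=\psi(s,\delta)-\psi(s+\pi,\delta).$$
It is continuous, and since $\psi(s+2\pi,\delta)=\psi(s,\delta)$ it satisfies
$$\Psi(s+\pi,\delta)=-\Psi(s,\delta).$$
If $\Psi(s,\delta)=0$, then $\psi=\psi(s,\delta)=\psi(s+\pi,\delta)$ solves both $g(\psi)=b'$ and $g^-(\psi)=b'$, and (3) gives $F(n_2^\psi)=0$.

We are left with two equations, $m=a'$ and $\Psi=0$, in two unknowns $s,\delta$. In the tilted example, with $\gamma$ running around $e^\perp$ at unit speed counterclockwise about $e$, we get $u=e$, $m=\delta/2\pi$, $\psi=2\pi b'$ and $\Psi\equiv0$.

## Why two intermediate value arguments do not suffice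

The sensible thing to try is one equation at a time. For each $s$ the function $m(s,\cdot)$ goes from $0$ to $\frac12$, so some $\delta=\delta(s)$ has $m(s,\delta(s))=a'$. By the periodicity of $m$ we would like to choose $\delta(s+\pi)=\delta(s)$. Then $s\mapsto\Psi(s,\delta(s))$ changes sign between $s$ and $s+\pi$, so it vanishes somewhere.

The argument is fine if $\delta(s)$ is a continuous function of $s$, and that is where it stops. In Step 3 uniqueness came from nested sectors about a fixed axis. Here, as $\delta$ grows, $n_2$ moves along a curve about which we know only that it is a symmetric Jordan curve. The axis moves with it, and $m(s,\cdot)$ need not be monotone.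

Here is an explicit instance. Take normalized area, for which $m(s,\delta)=\frac1{2\pi}\arccos(n_1\cdot n_2)$. Let $A=(0,1,0)$, $B=\frac1{\sqrt3}(1,1,1)$, and follow shortest great-circle arcs from $e_1=(1,0,0)$ to $A$, from $A$ to $B$, and from $B$ to $-e_1$. The first arc lies in $x_3=0$. The second has $x_3>0$ except at $A$, and $x_2>x_3$ except at $B$. The third has $x_2=x_3$, with $x_3>0$ except at $-e_1$. So the path is simple, and its interior lies in $\{x_2>0\}$. Its antipode then lies in $\{x_2<0\}$ apart from the ends, and the two together form a Jordan curve $J=-J$. Start at $\gamma(0)=e_1$. Along the path the coordinate $x_1=e_1\cdot\gamma(\delta)$ decreases from $1$ to $0$, increases from $0$ to $1/\sqrt3$, then decreases to $-1$. Hence every value of $a'$ strictly between $\frac1{2\pi}\arccos\frac1{\sqrt3}$ and $\frac14$ is taken by $m(0,\cdot)$ exactly three times. Nothing tells us which solution to follow, or that one can be followed continuously around the curve.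

The way out is not to solve the first equation at all. We keep the two functions together as a map $(m-a',\Psi)$ into the plane, one component periodic and the other antiperiodic, and compare its polar angle on the two edges of the strip.

## A winding lemma for a periodic and an antiperiodic function

**Lemma 4.** Let $p,q:\mathbb R\times[\alpha,\beta]\to\mathbb R$ be continuous with $p(s+\pi,\delta)=p(s,\delta)$ and $q(s+\pi,\delta)=-q(s,\delta)$, and with $p(s,\alpha)<0<p(s,\beta)$ for all $s$. Then $p$ and $q$ have a common zero.

*Proof.* Suppose there is none. The strip is simply connected, so the map $(p,q)$ into $\mathbb R^2\setminus\{0\}$ has a continuous polar angle: $(p,q)=r(\cos\theta,\sin\theta)$ with $r>0$ and $\theta$ continuous.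

Passing from $s$ to $s+\pi$ reflects $(p,q)$ in the first axis, so $\theta(s+\pi,\delta)\equiv-\theta(s,\delta)$ modulo $2\pi$. Hence $\theta(s+\pi,\delta)+\theta(s,\delta)$ is continuous with values in $2\pi\mathbb Z$, and
$$\theta(s+\pi,\delta)+\theta(s,\delta)=2\pi k$$
with one integer $k$ for the whole strip. We compute the parity of $k$ on each edge.

On the edge $\delta=\alpha$ we have $\cos\theta<0$. By continuity there is one integer $j$ with $\theta\in(\frac\pi2,\frac{3\pi}2)+2\pi j$ along the whole line, both at $s$ and at $s+\pi$. Adding, $2\pi k\in(\pi,3\pi)+4\pi j$, so $k=2j+1$ is odd.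

On the edge $\delta=\beta$ we have $\cos\theta>0$, so there is one integer $i$ with $\theta\in(-\frac\pi2,\frac\pi2)+2\pi i$ along the whole line. Adding, $2\pi k\in(-\pi,\pi)+4\pi i$, so $k=2i$ is even. This is a contradiction. $\square$

The antiperiodicity of $q$ is essential: $q\equiv1$ is periodic and has no zero at all.

## The fan for a nice measure

**Proposition 5.** Let $\mu$ be nice and let $\gamma$ be a parametrization of $J$ as in Step 1. Then there are $s\in\mathbb R$, $\delta\in(0,\pi)$ and $\psi,\omega>0$ with $\omega+\psi<\pi$ such that the following holds. Put $n_1=\gamma(s)$, $n_2=\gamma(s+\delta)$, $u=\frac{n_1\times n_2}{|n_1\times n_2|}$. Then $n_2$ is the rotation of $n_1$ about $u$ by $\omega$, and with $n_3$ the rotation of $n_2$ about $u$ by $\psi$, the sectors $S_1,\dots,S_6$ of Lemma 1 have $\mu$-measures $a',b',c',a',b',c'$.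

*Proof.*

**Step 5: solve the two equations.** We need a strip on whose edges $m-a'$ has opposite signs. Since $m(s,0)=0<a'<\frac12=m(s,\pi)$ and $m$ is continuous and $\pi$-periodic in $s$, hence uniformly continuous on $\mathbb R\times[0,\pi]$, there is $\varepsilon\in(0,\frac\pi2)$ with $m(s,\varepsilon)<a'<m(s,\pi-\varepsilon)$ for all $s$. Lemma 4 with $p=m-a'$, $q=\Psi$ on $\mathbb R\times[\varepsilon,\pi-\varepsilon]$ gives $(s,\delta)$ with $m(s,\delta)=a'$ and $\Psi(s,\delta)=0$. Fix it, put $\psi=\psi(s,\delta)=\psi(s+\pi,\delta)$ and $n_3=n_2^\psi$. By Step 4, $F(n_3)=0$. So $n_1,n_2,n_3\perp u$, and all three planes halve $\mu$.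

**Step 6: check that the planes come in the right cyclic order.** By the choice of $u$, the vector $n_2$ is the rotation of $n_1$ about $u$ by some $\omega\in(0,\pi)$, and then $-n_1=n_2^{\pi-\omega}$. We must show $\omega+\psi<\pi$. Up to null sets $H(n_2)\setminus H(-n_1)=H(n_1)\cap H(n_2)$, so
$$g(\pi-\omega)=\mu(H(n_1)\cap H(n_2))=\tfrac12-m(s,\delta)=\tfrac12-a'=b'+c'>b'=g(\psi).$$
Since $g$ is strictly increasing, $\psi<\pi-\omega$. This is where $c'>0$ enters.

**Step 7: read off the six measures.** Now Lemma 1 applies. The first sector has measure $\mu(S_1)=m(s,\delta)=a'$, and the second has measure $\mu(S_2)=g(\psi)=b'$. All three planes halve $\mu$, so Lemma 2 gives $a',b',c',a',b',c'$. $\square$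

This proves Theorem 1 for nice measures. It remains to reach every $\mu\in\mathcal M$ by approximation, and for this we need many nice measures.

## A symmetric curve in the zero set of an odd function

The purpose of this section is to find $J=-J$ inside $\{F=0\}$ when $F$ is odd and generic. Look first at $F(x)=x_3(x_3^2-\frac14)$. Its zero set consists of the three parallels $x_3=0,\pm\frac12$. They separate four regions, arranged in a row. The antipodal map reverses the row, exchanges the outer parallels, and preserves the middle one. In general the regions form a tree instead of a row, and the middle becomes the center of the tree.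

Recall that if a finite tree has at least three vertices, deleting all its leaves at once leaves a smaller nonempty tree. Repeating this, one ends with a single vertex or a single edge, the *center*. Every automorphism preserves the set of leaves at each stage, so it preserves the center.

**Lemma 6.** Let $F:S^2\to\mathbb R$ be smooth and odd with regular value $0$. Then $\{F=0\}$ contains a Jordan curve $J=-J$.

*Proof.*

**Step 8: set up a graph of regions and curves.** The set $Z=\{F=0\}$ is nonempty, because $F$ is odd and $S^2$ is connected. As the preimage of a regular value it is a compact one-dimensional submanifold, so it is a finite disjoint union of smooth Jordan curves. Flowing a component $J$ along $\nabla F$ for short times gives an open neighborhood $N$ of $J$ with $N\cap Z=J$ and $N\setminus J=N^+\cup N^-$, where $N^\pm$ are connected, $F>0$ on $N^+$ and $F<0$ on $N^-$. Each of $N^+,N^-$ lies in one component of $S^2\setminus Z$, and these two components are different because $F$ has different signs on them. Let $G$ be the graph whose vertices are the components of $S^2\setminus Z$ and whose edges are the components $J$ of $Z$, each joining the two components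 on its sides. Every component of $S^2\setminus Z$ has boundary points in $Z$, so it is an end of some edge. Hence $G$ is finite.

**Step 9: the graph is connected.** For each connected component of $G$, take the union of its vertices and edges as subsets of $S^2$. This set is open, because a point on an edge $J$ has the neighborhood $N$ inside $J$ and its two sides. The sets for different components are disjoint and cover $S^2$, so there is only one.

**Step 10: every edge is a bridge, so the graph is a tree.** Let $J$ be an edge. By the Jordan curve theorem $S^2\setminus J$ has exactly two components, and each has boundary $J$. The sets $N^+,N^-$ each lie in one of these components. They lie in different ones, since otherwise the other component would not meet $N$ and could not have $J$ in its boundary. Sort the vertices of $G$ into two classes according to the component of $S^2\setminus J$ that contains them. The ends of $J$ are in different classes. Any other edge $J'$ is connected and disjoint from $J$, so it lies in one component $D$ of $S^2\setminus J$. As $D$ is open, both sides of $J'$ meet $D$, so both ends of $J'$ are contained in $D$. Thus deleting $J$ disconnects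 the two classes. In a connected graph all of whose edges are bridges there is no cycle, so $G$ is a finite tree.

**Step 11: look at the center.** The antipodal map preserves $Z$ and so induces an automorphism of $G$. It preserves the center, which is a vertex or an edge. An invariant vertex would be a component $U=-U$ of $S^2\setminus Z$. But $F$ has constant sign on the connected set $U$ and is odd, which is impossible. So the center is an invariant edge, that is, a component $J$ of $Z$ with $J=-J$. $\square$

## Nice measures are weakly dense

**Lemma 7.** Every Borel probability measure $\mu$ on $S^2$ is a weak limit of nice measures.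

*Proof.*

**Step 12: smooth the measure.** We first replace $\mu$ by measures with polynomial densities. Let $K_k(\tau)=c_k\big(\frac{1+\tau}2\big)^k$, with $c_k$ chosen so that $\int K_k(x\cdot y)\,d\omega(x)=1$. Since $2\pi\int_{-1}^1\big(\frac{1+\tau}2\big)^kd\tau=\frac{4\pi}{k+1}$, we have $c_k=\frac{k+1}{4\pi}$. For fixed $\eta\in(0,1)$ and $\tau\le1-\eta$ we get $K_k(\tau)\le\frac{k+1}{4\pi}(1-\frac\eta2)^k\to0$, so the kernel concentrates near $x=y$, uniformly in $y$. Put
$$f_k(x)=\int K_k(x\cdot y)\,d\mu(y),$$
a nonnegative polynomial in $x$ restricted to $S^2$, with $\int f_k\,d\omega=1$. For continuous $\varphi$, Fubini's theorem gives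
$$\int\varphi f_k\,d\omega=\int\Big(\int\varphi(x)K_k(x\cdot y)\,d\omega(x)\Big)d\mu(y).$$
By the concentration and the uniform continuity of $\varphi$, the inner integrals converge to $\varphi(y)$ uniformly in $y$. Hence the right side tends to $\int\varphi\,d\mu$, and $f_k\omega\to\mu$ weakly.

**Step 13: make the density positive and add a linear tilt.** Positivity is part of niceness, and the tilt will make $0$ a regular value. For $w\in\mathbb R^3$ with $|w|<\frac1{4k}$ let
$$h_{k,w}(x)=\Big(1-\frac1k\Big)f_k(x)+\frac1{4\pi k}+\frac1\pi\,w\cdot x .$$
Since $\frac1\pi|w\cdot x|<\frac1{4\pi k}$, we have $h_{k,w}>0$. Also $\int h_{k,w}\,d\omega=(1-\frac1k)+\frac1k+0=1$. For any choice of $w_k$ with $|w_k|<\frac1{4k}$, the two added terms tend to $0$ uniformly, so $h_{k,w_k}\omega\to\mu$ weakly. These measures have densities, so they vanish on great circles, and they are positive on nonempty open sets.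

**Step 14: compute the function $F$ and choose the tilt.** Let $F_k$ be the function $F$ of the measure $h_{k,0}\,\omega$. It is odd. It is smooth: fix $e\in S^2$; locally $n=\rho(n)e$ with $\rho(n)\in SO(3)$ smooth in $n$, so
$$F_k(n)=\int_{H(e)}h_{k,0}(\rho(n)x)\,d\omega(x)-\frac12,$$
and we may differentiate under the integral. By (1), $\frac1\pi\int_{H(n)}w\cdot x\,d\omega=w\cdot n$. So the function $F$ of $h_{k,w}\,\omega$ is
$$\Phi(n,w)=F_k(n)+w\cdot n .$$
We claim that for almost every $w$ the value $0$ is regular for $\Phi(\cdot,w)$; this is the parametric transversality theorem, and here is its short proof in our case. On $S^2\times\mathbb R^3$ the $w$-derivative of $\Phi$ is $\dot w\mapsto\dot w\cdot n$, which is nonzero. Hence $\mathcal Z=\{\Phi=0\}$ is a smooth submanifold, with tangent space $\{(\dot n,\dot w):d_n\Phi(\dot n)+\dot w\cdot n=0\}$. By Sard's theorem almost every $w$ is a regular value of the projection $\mathcal Z\to\mathbb R^3$, $(n,w)\mapsto w$. Let $w$ be such a value, and suppose $d_n\Phi=0$ at some $(n,w)\in\mathcal Z$. Then every tangent vector there has $\dot w\cdot n=0$, so the differential of the projection is not onto, a contradiction. This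 proves the claim.

Choose $w_k$ with $|w_k|<\frac1{4k}$ such that $0$ is a regular value of $\Phi(\cdot,w_k)$, which is smooth and odd. By Lemma 6 its zero set contains a Jordan curve $J=-J$. So $h_{k,w_k}\,\omega$ is nice. $\square$

## Passing to the limit: proof of Theorem 1

Let $\mu\in\mathcal M$. By Lemma 7 there are nice $\mu_k\to\mu$ weakly.

**Step 15: extract a limit fan.** Proposition 5 gives unit vectors $u^k$ and $n_1^k\perp u^k$, and angles $\omega_k,\psi_k>0$ with $\omega_k+\psi_k<\pi$, such that with $n_2^k,n_3^k$ the rotations of $n_1^k$ about $u^k$ by $\omega_k$ and $\omega_k+\psi_k$, the sets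
$$\{x\cdot n_1^k>0>x\cdot n_2^k\},\quad\{x\cdot n_2^k>0>x\cdot n_3^k\},\quad\{x\cdot n_3^k>0,\ x\cdot n_1^k>0\}$$
and their antipodes have $\mu_k$-measures $a',b',c',a',b',c'$. By compactness, pass to a subsequence along which $u^k,n_1^k,\omega_k,\psi_k$ converge to $u,n_1,\omega,\psi$. Then $n_1\perp u$, and $n_2^k,n_3^k$ converge to the rotations $n_2,n_3$ of $n_1$ about $u$ by $\omega$ and $\omega+\psi$. By Lemma 3, whose limit measure $\mu$ is in $\mathcal M$, the corresponding six sets for $n_1,n_2,n_3$ have $\mu$-measures $a',b',c',a',b',c'$.

**Step 16: the limit is not degenerate.** A priori only $\omega\ge0$, $\psi\ge0$, $\omega+\psi\le\pi$. If $\omega=0$, then $n_1=n_2$ and the first set is empty. If $\psi=0$, then $n_2=n_3$ and the second is empty. If $\omega+\psi=\pi$, then $n_3=-n_1$ and the third is empty. Each contradicts $a',b',c'>0$. Hence $0<\omega<\omega+\psi<\pi$. By Lemma 1 the planes $n_i^\perp$ are distinct, they are in the fan position with common line $\mathbb Ru$, and the six sets are their consecutive sectors. The ratio is $(a,b,c,a,b,c)$. $\blacksquare$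

A proper measure vanishes on great circles, so the conjecture is proved. Positivity on open sets was used only for the approximating measures $\mu_k$.

## Two directions along the curve: proof of Theorem 3

The measures in Theorem 3 are the nice ones, and their weak density is Lemma 7. Let $\mu$ be nice, let $\gamma$ parametrize $J$ as in Step 1, and let $a,b,c$ be pairwise distinct. The idea is to run $J$ backwards.

**Step 17: two solutions of Proposition 5.** The reversed parametrization $\bar\gamma(s)=\gamma(-s)$ is also continuous, injective on $[0,2\pi)$, and satisfies $\bar\gamma(s+\pi)=-\bar\gamma(s)$. So Proposition 5 applies to both. Write $n_1=\gamma(s)$, with $s$ determined modulo $2\pi$. The solution from $\gamma$ has $n_2\in\gamma((s,s+\pi))$, and the solution from $\bar\gamma$ has $n_2\in\gamma((s-\pi,s))$. The two conditions exclude each other, because $\gamma$ is injective modulo $2\pi$. Both are unchanged under $(n_1,n_2)\mapsto(-n_1,-n_2)$, which shifts $s$ and the parameter of $n_2$ by $\pi$.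

**Step 18: the fan remembers $(n_1,n_2)$ up to a common sign.** In both solutions the sectors, counterclockwise about $u$ and starting from $v_1=n_1\times u$, have measures $a',b',c',a',b',c'$. Suppose we are given only the set of three planes. Let $u$ be one of the two unit vectors on the common line. Counterclockwise about $u$ the measures read cyclically either as $a'b'c'a'b'c'$ or as $a'c'b'a'c'b'$, and replacing $u$ by $-u$ exchanges the two. As $a,b,c$ are distinct, these are different cyclic orders, so exactly one choice of $u$ is compatible with the solution. With this $u$, exactly two sectors have measure $a'$. They are opposite, and their initial and final half-planes, counterclockwise about $u$, are in the directions $v_1,v_2$ for one of them and $-v_1,-v_2$ for the other, where $v_2=n_2\times u$. So the fan determines $(v_1,v_2)$ up to a common sign, and then $n_i=u\times v_i$ determines $(n_1,n_2)$ up to a common sign.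

If the two solutions gave the same fan, their pairs $(n_1,n_2)$ would agree up to a common sign, and one pair would satisfy both of the mutually exclusive conditions of Step 17. Hence the two fans are different. $\blacksquare$
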